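# A diagonal-flexible space $A\oplus A^2$ that is not homogeneous

Throughout, a *space* is a Tychonoff topological space, $K=2^\omega$ is the Cantor space, a *Cantor set* is any space homeomorphic to $K$, and $\mathbb Q$ is the space of rationals. For a finite string $s\in 2^{<\omega}$ we write $[s]=\{x\in K: x\supset s\}$ and $\iota_s:K\to[s]$, $\iota_s(x)=s^\frown x$; the map $\iota_s$ is a homeomorphism. "Partition" means partition into nonempty sets. Everything takes place in ZFC.

## 1. Two Bernstein halves, stacked over the rationals

**A pair of sets with a prescribed intersection.** Let $B\subset K$ be a Bernstein set: both $B$ and $K\setminus B$ meet every Cantor set contained in $K$. (Such a set exists: there are $2^{\aleph_0}$ Cantor sets in $K$, each of cardinality $2^{\aleph_0}$; list them in a well-order of type $2^{\aleph_0}$ and, running through the list, pick from each two new points, putting the first into $B$ and the second outside.) Given any $Z\subset K$, form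
$$Y=B\cup Z,\qquad Y'=(K\setminus B)\cup Z .$$
Then $Y\cap Y'=Z$, so $x\mapsto (x,x)$ is a homeomorphism of $Z$ onto $\Delta_K\cap(Y\times Y')$, a *closed* subset of $Y\times Y'$. However wild $Z$ is, it sits as a closed set in the product of two spaces, each of which contains a Bernstein half. We shall see that containing a Bernstein half forbids closed copies of $\mathbb Q$. So two factors can show closed subsets that one factor cannot.

**A sequence that feeds on itself.** Let $(T_k)_{k\in\omega}$ be a sequence of nonempty separable metrizable zero-dimensional spaces; each of them embeds in $K$. Fix a homeomorphism $\theta:K^3\to K$. Fix also triples $(i_m,j_m,k_m)$, for $m$ odd, with all entries $<2m$, such that every element of $\omega^3$ occurs. (Take a sequence in which each triple occurs infinitely often, and replace the triples that violate the bound by $(0,0,0)$; a given triple respects the bound from some $m$ on, so it survives.) Define subsets of $K$ by recursion on $m\in\omega$: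

- if $m=2k$, then $Z_m\subset K$ is a homeomorphic copy of $T_k$;
- if $m$ is odd, then $Z_m=\theta(Y_{i_m}\times Y_{j_m}\times Y_{k_m})$;
- in both cases
$$Y_{2m}=B\cup Z_m,\qquad Y_{2m+1}=(K\setminus B)\cup Z_m. \tag{1}$$

The bound $<2m$ guarantees that the sets used at stage $m$ are already defined. Let $\mathcal Y=\{Y_n:n\in\omega\}$. By design every product of *three* members of $\mathcal Y$ is, up to homeomorphism, some $Z_m$, and hence is a closed subset of a product of *two* members of $\mathcal Y$.

**Stacking.** Partition $\mathbb Q$ into dense sets $D_{n,s}$, $n\in\omega$, $s\in2^{<\omega}$, and put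
$$A=A(\mathcal Y)=\bigcup_{n,s}D_{n,s}\times\iota_s(Y_n)\subset\mathbb Q\times K. \tag{2}$$
Over a rational $q\in D_{n,s}$ the fibre of $A$ is a small copy of $Y_n$ placed in $[s]$. Since each $D_{n,s}$ is dense, copies of every $Y_n$ appear everywhere in $A$. Finally, with $T_k=\mathbb Q^\omega$ for all $k$, let
$$X=A\oplus A^2. \tag{3}$$

What this is for: $X$ answers a question about the diagonal. Its square is $A^2\oplus A^3\oplus A^3\oplus A^4$. We shall show that $A^2,A^3,A^4$ are all the same space, so that $X^2$ is as uniform as a space can be, while $A$ and $A^2$ differ even locally.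

## 2. Straightening the diagonal: definitions and statements

For a space $X$ let $\Delta_X=\{(x,x):x\in X\}\subset X\times X$.

**Definition.** $X$ is *diagonal-flexible* if for every $z\in X$ there is a homeomorphism $h$ of $X\times X$ onto itself with $h(\Delta_X)=X\times\{z\}$.

**Definition.** $X$ is *rectifiable* if there are a point $e\in X$ and a homeomorphism $g$ of $X\times X$ onto itself such that $g(x,x)=(x,e)$ and $g(\{x\}\times X)=\{x\}\times X$ for every $x\in X$.

**Definition.** $X$ is *homogeneous* if for any $x,y\in X$ some homeomorphism of $X$ onto itself maps $x$ to $y$. An *orbit* of $X$ is an orbit of its group of self-homeomorphisms.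

A topological group is rectifiable, by $g(x,y)=(x,x^{-1}y)$. A rectifiable space is homogeneous: since $g$ preserves each vertical fibre, $g(x,y)=(x,g_x(y))$ with $g_x$ a homeomorphism of $X$ and $g_x(x)=e$, so $g_y^{-1}\circ g_x$ maps $x$ to $y$. A rectifiable space is also diagonal-flexible: given $z$, choose by homogeneity a homeomorphism $\varphi$ of $X$ with $\varphi(e)=z$ and use $(\mathrm{id}\times\varphi)\circ g$. It is a known fact that the Sorgenfrey line is diagonal-flexible but not rectifiable. So diagonal-flexibility is weaker than rectifiability, and the question is whether it is still strong enough to give homogeneity: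

> Is every diagonal-flexible space homogeneous?

The answer is no. Abbreviate "separable metrizable zero-dimensional" to **SMZ**, where zero-dimensional means having a base of clopen sets.

**Theorem 1.** There is a non-homogeneous SMZ space $X$ such that for every $z\in X$ there is a homeomorphism $h$ of $X\times X$ onto itself with $h(x,x)=(x,z)$ for all $x\in X$. In particular $X$ is diagonal-flexible and not homogeneous.

**Theorem 2.** For every $\kappa\in\{1,2,3,\dots\}\cup\{\omega\}$ there is a space as in Theorem 1 (non-homogeneity being required only if $\kappa>1$) whose homeomorphism group has exactly $\kappa$ orbits.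

**Theorem 3.** (i) If $X$ is any diagonal-flexible space, then $X\times X$ is homogeneous. (ii) If $X$ is a nonempty SMZ space that is Polish or $\sigma$-compact, then the following are equivalent: $X$ is diagonal-flexible; $X$ is homogeneous; $X^2$ is homogeneous; $X$ is rectifiable; $X$ is homeomorphic to a topological group.

## 3. Small spaces, and the homogeneity of the square

**By hand.** A finite discrete space is diagonal-flexible (any bijection of $X^2$ carrying $\Delta_X$ to $X\times\{z\}$ will do), and it is homogeneous. The convergent sequence $\omega+1$ is not homogeneous, and it is not diagonal-flexible either: for $z$ the limit point, no point of $X\times\{z\}$ is isolated in $X^2$, whereas $\Delta_X$ contains isolated points of $X^2$. The interval $[0,1]$ fails similarly: for $z=0$ the set $X\times\{z\}$ lies in the boundary of the square, while the diagonal does not, and homeomorphisms of the square preserve its boundary. In these examples a non-homogeneity of $X$ shows up as a non-homogeneity of $X^2$, and the latter is always an obstruction.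

**Proof of Theorem 3(i).** The aim is to join any two points of $X^2$ by a chain of homeomorphisms. Let $z\in X$ and $h(\Delta_X)=X\times\{z\}$. Then $h(x,x)=(\pi(x),z)$ for a homeomorphism $\pi$ of $X$ onto itself, since $x\mapsto(x,x)$ and $x\mapsto(x,z)$ are homeomorphisms of $X$ onto $\Delta_X$ and $X\times\{z\}$. Replacing $h$ by $(\pi^{-1}\times\mathrm{id})\circ h$, we may assume $h(x,x)=(x,z)$ for all $x$. So, writing $\sim$ for "same orbit of $X^2$", we have $(x,x)\sim(x,z)$ for all $x,z\in X$. The swap of coordinates is a homeomorphism of $X^2$ as well. Hence for all $x,y,z,w$
$$(x,y)\sim(x,x)\sim(x,z)\sim(z,x)\sim(z,z)\sim(z,w).\qquad\square$$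

**Where the direct attempt stops.** One would like to go on from $X^2$ to $X$. For a rectifiable space we did this by restricting $g$ to $\{x\}\times X$. A flexible homeomorphism controls only the diagonal: $h(\{x\}\times X)$ is a closed set through $(x,z)$, homeomorphic to $X$, but nothing says that it lies in a vertical line. So there is no $h_x$ to extract.

This suggests looking for a counterexample, and a natural shape is $X=A\oplus C$ with $A$ and $C$ very uniform but locally different, and with $A^2$, $A\times C$, $C^2$ all homeomorphic. With $C=A^2$ this asks for
$$A^2\cong A^3\cong A^4,\quad\text{but no nonempty clopen subset of }A^2\text{ is homeomorphic to a clopen subset of }A. \tag{4}$$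
The standard spaces $\mathbb Q$, $K$, $\omega^\omega$, $\mathbb Q\times K$ are useless here: each is homeomorphic to its own square. By Theorem 3(ii), no Polish or $\sigma$-compact SMZ space can serve as $X$. The Bernstein pair of Section 1 is what achieves (4).

## 4. A uniform square is enough

We use two standard facts about an SMZ space $U$. Every open cover of $U$ is refined by a countable partition into clopen sets: refine it by clopen sets, pass to a countable subcover (Lindelöf), subtract from each set the earlier ones and discard empty sets. Disjoint closed sets $C,D$ are separated by a clopen set: take such a partition refining $\{U\setminus C,U\setminus D\}$, and form the union of its members that meet $C$. Also, SMZ spaces are Tychonoff and embed in $K$ (map $x$ to the sequence of its memberships in a countable clopen base), and the class is closed under subspaces, countable products and countable topological sums.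

**Definition.** A space is *h-homogeneous* if all its nonempty clopen subsets are homeomorphic to each other.

For instance $K$ is h-homogeneous, since a nonempty clopen subset of $K$ is again a zero-dimensional compact metrizable space without isolated points, hence a Cantor set.

**Proposition 4.** Let $X$ be an SMZ space without isolated points such that $X^2$ is h-homogeneous. Then for each $z\in X$ there is a homeomorphism $h:X^2\to X^2$ with $h(x,x)=(x,z)$ for all $x$.

Before the proof, look at $X=K$, the group $(\mathbb Z/2)^\omega$, with $h(x,y)=(x,x+y+z)$. If $|s|=n$, this $h$ maps the set of pairs in $[s]\times[s]$ whose first difference is at place $n$, which is $[s^\frown0]\times[s^\frown1]\cup[s^\frown1]\times[s^\frown0]$, onto $[s]\times(G_n\setminus G_{n+1})$, where $G_n$ is the set of points agreeing with $z$ in the first $n$ places. The proposition keeps this bookkeeping of pieces and drops the group: the homeomorphisms between corresponding pieces may be arbitrary.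

*Proof.* **Step 1: cutting both complements into pieces.** Fix a bounded metric on $X$. Choose clopen partitions $\mathcal U_n$ of $X$ with $\mathcal U_0=\{X\}$, $\mathcal U_{n+1}$ refining $\mathcal U_n$, elements of $\mathcal U_n$ of diameter $<2^{-n}$ for $n\ge1$, and each $U\in\mathcal U_n$ containing at least two members of $\mathcal U_{n+1}$. This is possible: $\operatorname{diam}U>0$ because $U$ is open and there are no isolated points, so split $U$ into clopen sets of diameter $<\min(2^{-n-1},\operatorname{diam}U)$. Choose a strictly decreasing clopen neighborhood base $X=G_0\supsetneq G_1\supsetneq\cdots$ at $z$. For $U\in\mathcal U_n$ put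
$$D_U=(U\times U)\setminus\bigcup\{V\times V:V\in\mathcal U_{n+1},\,V\subset U\},\qquad E_U=U\times(G_n\setminus G_{n+1}).$$
Since each $U\in\mathcal U_n$ splits properly, a set occurs at one level only, so $n$ is determined by $U$. The boxes $V\times V'$ with $V,V'\in\mathcal U_{n+1}$, $V,V'\subset U$, form a clopen partition of $U\times U$, and $D_U$ is the union of those with $V\ne V'$. So $D_U$ is nonempty and clopen in $X^2$; clearly so is $E_U$.

The sets $D_U$ partition $X^2\setminus\Delta_X$. Indeed, let $x\neq y$, and let $n$ be largest such that $x,y$ lie in a common $U\in\mathcal U_n$; it exists because the diameters tend to $0$ and $\mathcal U_0=\{X\}$. Then $(x,y)\in D_U$. If also $(x,y)\in D_{U'}$ with $U'\in\mathcal U_m$, then $x,y$ share a member of $\mathcal U_m$ but none of $\mathcal U_{m+1}$, so $m=n$ and $U'=U$. No $D_U$ meets the diagonal. The sets $E_U$ partition $X\times(X\setminus\{z\})$: a point $(x,y)$ with $y\ne z$ determines the $n$ with $y\in G_n\setminus G_{n+1}$, and then the $U\in\mathcal U_n$ with $x\in U$.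

**Step 2: the map.** By h-homogeneity of $X^2$ there are homeomorphisms $h_U:D_U\to E_U$. Let $h=\bigcup_Uh_U$ together with $h(x,x)=(x,z)$. This is a bijection of $X^2$, and it is a homeomorphism between the open sets $X^2\setminus\Delta_X$ and $X\times(X\setminus\{z\})$, as these are partitioned into open pieces that correspond homeomorphically.

**Step 3: continuity at the diagonal.** Let $x\in U_n\in\mathcal U_n$ for each $n$. The set $U_n\times U_n\setminus\Delta_X$ is the union of the $D_U$ with $U\in\mathcal U_m$, $m\ge n$, $U\subset U_n$, because a pair in it has its last common set at a level $m\ge n$. The set $U_n\times(G_n\setminus\{z\})$ is the union of the $E_U$ over the same $U$. Hence $h(U_n\times U_n)=U_n\times G_n$. The sets $U_n\times U_n$ form a neighborhood base at $(x,x)$ and the sets $U_n\times G_n$ one at $(x,z)$. So $h$ is continuous at $(x,x)$ and $h^{-1}$ at $(x,z)$. $\square$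

The homogeneity of $X$ was never used; only the pieces of $X^2$ had to match. For $X=A\oplus A^2$ it remains to make $X^2$ h-homogeneous, and for this we need a recognition theorem.

## 5. Absorbers

**Definition.** Let $\mathcal Y$ be a nonempty countable family of nonempty SMZ spaces. A nonempty SMZ space $A$ is a *$\mathcal Y$-absorber* if

- (a) $A=\bigcup_{n\in\omega}F_n$, where each $F_n$ is closed and nowhere dense in $A$ and homeomorphic to a closed subset of a member of $\mathcal Y$;
- (b) for each $Y\in\mathcal Y$, every nonempty open subset of $A$ contains a set homeomorphic to $Y$ that is closed and nowhere dense in $A$.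

An absorber has no isolated points: an isolated point would lie in some $F_n$, which would then have nonempty interior. The empty set is allowed as an $F_n$.

**Examples.** Let $\mathcal Y=\{\{0\}\}$, a single one-point space. Then $\mathbb Q$ is an absorber; so is every nonempty countable metrizable space without isolated points. (Such a space is zero-dimensional: around each point, balls whose radius avoids the countably many distances to that point are clopen.) Let $\mathcal Y=\{K\}$. Then $\mathbb Q\times K$ is an absorber: it is the union of the closed nowhere dense sets $\{q\}\times K$, and every nonempty open set contains a set $\{q\}\times[s]\cong K$.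

**Lemma 5.**

- (i) A nonempty clopen subset of a $\mathcal Y$-absorber is a $\mathcal Y$-absorber.
- (ii) A nonempty countable topological sum of $\mathcal Y$-absorbers is a $\mathcal Y$-absorber.
- (iii) If $A$ is a $\mathcal Y$-absorber and $A'$ a $\mathcal Y'$-absorber, then $A\times A'$ is a $\{Y\times Y':Y\in\mathcal Y,\,Y'\in\mathcal Y'\}$-absorber.
- (iv) If every member of $\mathcal Y$ embeds as a closed subset in a member of $\mathcal Y'$ and conversely, then every $\mathcal Y$-absorber is a $\mathcal Y'$-absorber.

*Proof.* (i) Let $C$ be the clopen set. Use $F_n\cap C$ for (a); for (b), a nonempty open subset of $C$ is open in $A$, and a set closed and nowhere dense in $A$ that lies in $C$ is closed and nowhere dense in $C$. (ii) Use all the sets $F_n$ of all summands; for (b), a nonempty open set meets some summand. (iii) The sets $F_n\times F'_m$ are closed, have empty interior, cover $A\times A'$, and are homeomorphic to closed subsets of products $Y\times Y'$. A nonempty open set contains a box $O\times O'$ with $O,O'$ nonempty open; $O$ and $O'$ contain closed nowhere dense copies of $Y$ and $Y'$, and the product of these is a closed nowhere dense copy of $Y\times Y'$.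 (iv) For (a): a closed subset of $Y\in\mathcal Y$ is homeomorphic to a closed subset of a member of $\mathcal Y'$. For (b): given $Y'\in\mathcal Y'$, embed it as a closed subset in some $Y\in\mathcal Y$; inside a closed nowhere dense copy of $Y$ there is a copy of $Y'$ that is closed, hence also closed and nowhere dense in $A$. $\square$

**Lemma 6.** Let $\mathcal Y=\{Y_n:n\in\omega\}$ (repetitions allowed) with all $Y_n$ nonempty subsets of $K$. The space $A(\mathcal Y)$ defined by the formula in (2) is a $\mathcal Y$-absorber. Hence absorbers exist for every $\mathcal Y$.

*Proof.* For $q\in D_{n,s}$ the fibre $F_q=A(\mathcal Y)\cap(\{q\}\times K)=\{q\}\times\iota_s(Y_n)\cong Y_n$ is closed in $A(\mathcal Y)$. Every nonempty open set contains a set $A(\mathcal Y)\cap(I\times[s])$ with $I$ a nonempty open interval of $\mathbb Q$, and hence, for every $n$, it contains $F_q$ for each of the infinitely many $q\in I\cap D_{n,s}$. In particular no nonempty open set lies in a single fibre, so fibres are nowhere dense; and (b) holds. The countably many fibres cover, so (a) holds. For a general $\mathcal Y$, replace its members by homeomorphic copies in $K$. $\square$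

## 6. Absorbers are unique

The plan is a back-and-forth. Given absorbers $A$ and $B$, match the first closed piece $F_0$ of $A$ with a copy in $B$, break the two complements into matching clopen pairs, and continue inside each pair, alternating sides. Any such process gives a bijection. What has to be arranged is continuity at the points already matched: clopen pieces near $a\in F$ must correspond to clopen pieces near its image. Retractions organize this.

**Lemma 7.** A nonempty closed subset $F$ of an SMZ space $U$ is a retract of $U$.

*Proof.* Let $d$ be a metric on $U$. Each $x\in U\setminus F$ lies in a clopen subset $O$ of $U$ with $\operatorname{diam}O<\frac12d(x,F)$; it misses $F$. Countably many of these sets cover $U\setminus F$; disjointifying them we get a partition of $U\setminus F$ into clopen subsets $P_j$ of $U$. If $P_j\subset O$ with $O$ chosen for $x$, then $\operatorname{diam}P_j<\frac12d(x,F)$, while $d(P_j,F)\ge d(x,F)-\operatorname{diam}O>\frac12d(x,F)$. So $\operatorname{diam}P_j\le d(P_j,F)$ and $d(P_j,F)>0$. Choose $a_j\in F$ with $d(a_j,P_j)<2d(P_j,F)$. Let $r$ be the identity on $F$ and let $r(P_j)=\{a_j\}$.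

On $U\setminus F$ the map $r$ is locally constant. Let $a\in F$, $x\in P_j$ and $d(x,a)<\delta$. Then $d(P_j,F)<\delta$, so $d(x,a_j)\le\operatorname{diam}P_j+d(a_j,P_j)\le 3d(P_j,F)\le3\delta$, and $d(r(x),a)<4\delta$. For $x\in F$ we have $r(x)=x$. So $r$ is continuous at $a$. $\square$

**Lemma 8.** Let $U,V$ be $\mathcal Y$-absorbers and let $F\subset U$ be closed, nowhere dense in $U$, and homeomorphic to a closed subset of a member of $\mathcal Y$. Then there are a closed nowhere dense $H\subset V$, a homeomorphism $g:F\to H$, and partitions $\{U_i\}_{i\in I}$ of $U\setminus F$ and $\{V_i\}_{i\in I}$ of $V\setminus H$ into sets clopen in $U$, respectively $V$, such that for every $a\in F$ the following holds.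

$$\begin{aligned}&\text{For each neighborhood }N\text{ of }g(a)\text{ in }V\text{ there is a neighborhood }M\text{ of }a\text{ in }U\text{ with}\\ &g(F\cap M)\subset N,\ \text{ and }\ V_i\subset N\text{ whenever }U_i\cap M\neq\emptyset.\end{aligned}\tag{5}$$

The symmetric statement, with $(U,F,g)$ and $(V,H,g^{-1})$ interchanged, holds for every point of $H$.

*Proof.* If $F=\emptyset$, let $H=\emptyset$ and use the single pair $(U,V)$; the requirement (5) is vacuous. Let $F\ne\emptyset$.

**Step 1: the copy and the scales.** By (b) the open set $V$ contains a closed nowhere dense copy of the relevant member of $\mathcal Y$, and hence a closed nowhere dense $H$ with a homeomorphism $g:F\to H$. Fix metrics $d$ on $U$ and $\rho$ on $V$, and retractions $r:U\to F$, $r^*:V\to H$ (Lemma 7). Choose partitions $\mathcal P_n$ of $F$ into relatively clopen sets with $\mathcal P_0=\{F\}$, $\mathcal P_{n+1}$ refining $\mathcal P_n$, and $\operatorname{diam}E,\ \operatorname{diam}g(E)<2^{-n}$ for $E\in\mathcal P_n$, $n\ge1$.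

**Step 2: shells around $F$, with no empty cell.** Put $G_0=U$. Given a clopen $G_n\supset F$, pick a point $x_E\in(r^{-1}(E)\cap G_n)\setminus F$ for each $E\in\mathcal P_n$; this is possible because $r^{-1}(E)\cap G_n$ is open and contains $E\ne\emptyset$, and $F$ is nowhere dense. The sets $r^{-1}(E)$, $E\in\mathcal P_n$, form a clopen partition of $U$, and each contains just one of the chosen points, so $\{x_E:E\in\mathcal P_n\}$ is closed. Hence
$$\bigl(G_n\cap\{x:d(x,r(x))<2^{-n-1}\}\bigr)\setminus\{x_E:E\in\mathcal P_n\}$$
is an open set containing $F$. Separate $F$ from its complement: choose a clopen $G_{n+1}$ containing $F$ and contained in this open set. If $x\in\bigcap_nG_n$, then $d(x,r(x))=0$, so $x\in F$; thus $\bigcap_nG_n=F$. The cells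
$$U_{n,E}=r^{-1}(E)\cap(G_n\setminus G_{n+1})\qquad(n\in\omega,\ E\in\mathcal P_n)$$
are clopen in $U$, nonempty because $x_E\in U_{n,E}$, and they partition $U\setminus F$.

Construct clopen sets $G^*_n\supset H$ in the same way from $V,H,r^*,\rho$ and the partitions $\{g(E):E\in\mathcal P_n\}$, and let $V_{n,E}=(r^*)^{-1}(g(E))\cap(G_n^*\setminus G^*_{n+1})$. The common index set is $I=\{(n,E):n\in\omega,\ E\in\mathcal P_n\}$.

**Step 3: verifying (5).** Let $a\in F$, $n\ge1$, $a\in E\in\mathcal P_n$. Put $M=r^{-1}(E)\cap G_n$, a neighborhood of $a$, and $N_n=(r^*)^{-1}(g(E))\cap G_n^*$. If $y\in N_n$, then $\rho(y,r^*(y))<2^{-n}$, and both $r^*(y)$ and $g(a)$ lie in $g(E)$, so $\rho(y,g(a))<2\cdot2^{-n}$. Thus $N_n\subset N$ if $n$ is large. Next, $F\cap M=E$, so $g(F\cap M)=g(E)\subset N_n$. Finally let $U_{m,E''}\cap M\ne\emptyset$. Then $m\ge n$, since otherwise $G_n\subset G_{m+1}$, which is disjoint from $U_{m,E''}$. Moreover $E''\cap E\neq\emptyset$, hence $E''\subset E$, because $\mathcal P_m$ refines $\mathcal P_n$. So $V_{m,E''}\subset(r^*)^{-1}(g(E))\cap G_n^*=N_n\subset N$. The construction is symmetric in the two sides, so the symmetric statement follows in the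 same way. $\square$

**Theorem 9.** Any two $\mathcal Y$-absorbers are homeomorphic. Hence every $\mathcal Y$-absorber is h-homogeneous.

*Proof.* The second sentence follows from the first by Lemma 5(i). Let $A=\bigcup F_n$ and $B=\bigcup H_n$ be $\mathcal Y$-absorbers with $F_n,H_n$ as in (a).

**Step 1: the tree of pairs.** Put $\mathcal S_0=\{(A,B)\}$. Suppose $\mathcal S_k$ is a set of pairs $(U,V)$ of nonempty clopen subsets of $A$ and $B$, with pairwise disjoint first coordinates and pairwise disjoint second coordinates. For $(U,V)\in\mathcal S_k$ both coordinates are $\mathcal Y$-absorbers by Lemma 5(i), so Lemma 8 applies. If $k=2n$, apply it with $F=F_n\cap U$. If $k=2n+1$, apply it with the roles of $U,V$ exchanged and with the set $H_n\cap V$. Either way we get closed sets $F_{(U,V)}\subset U$ and $H_{(U,V)}\subset V$, a homeomorphism $g_{(U,V)}:F_{(U,V)}\to H_{(U,V)}$, and pairs $(U_i,V_i)$ satisfying (5) in both directions. Let $\mathcal S_{k+1}$ consist of all the pairs $(U_i,V_i)$ so obtained.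

**Step 2: a bijection.** At stage $k$ a point $x\in A$ lies either in $F_{(U,V)}$ for a unique pair of an earlier stage, or in the first coordinate of exactly one pair of $\mathcal S_k$. Let $x\in F_n$. If $x$ lies in no $F_{(U,V)}$ from stages $<2n$, then $x\in U$ for some $(U,V)\in\mathcal S_{2n}$, so $x\in F_n\cap U=F_{(U,V)}$. Hence each $x\in A$ lies in exactly one set $F_{(U,V)}$. In the same way, using the odd stages, each $y\in B$ lies in exactly one $H_{(U,V)}$. So $h=\bigcup g_{(U,V)}$ is a bijection $A\to B$.

Moreover $h(U)=V$ for every pair $(U,V)$ that occurs. Say $(U,V)\in\mathcal S_k$ and $x\in U$. The pair $(U',V')$ with $x\in F_{(U',V')}$ belongs to a stage $\geq k$, and its ancestor in $\mathcal S_k$ has a first coordinate containing $x$, so this ancestor is $(U,V)$. Thus $h(x)\in V'\subset V$. Symmetrically $h^{-1}(V)\subset U$.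

**Step 3: continuity.** Let $x\in F_{(U,V)}$ and let $N\subset V$ be a neighborhood of $h(x)$. Take $M$ from (5). If $y\in M\cap F_{(U,V)}$, then $h(y)=g_{(U,V)}(y)\in N$. If $y\in M\setminus F_{(U,V)}$, then $y\in U_i$ for some $i$ with $U_i\cap M\neq\emptyset$, so $h(y)\in V_i\subset N$. As $U$ is open in $A$, $h$ is continuous at $x$. By the symmetric half of (5), $h^{-1}$ is continuous. $\square$

**Two consequences to check one's understanding.** The one-point family gives the classical theorem of Sierpiński: a nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. Secondly, every $\mathcal Y$-absorber $A$ satisfies $A\cong A\times\mathbb Q$: by Lemma 5(iii) the product is a $\{Y\times\{0\}:Y\in\mathcal Y\}$-absorber, hence a $\mathcal Y$-absorber by Lemma 5(iv), and Theorem 9 applies. In particular every absorber contains a closed copy $\{a\}\times\mathbb Q$ of $\mathbb Q$.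

## 7. What two factors contain and one does not

From now on $\mathcal Y=\{Y_n\}$ is the family (1), for some sequence $(T_k)$, and
$$\mathcal Y^r=\{Y_{n_1}\times\dots\times Y_{n_r}:n_1,\dots,n_r\in\omega\}.$$

**Definition.** A space is *$\mathbb Q$-free* if it has no closed subspace homeomorphic to $\mathbb Q$.

For example, $K$ is $\mathbb Q$-free since its closed subspaces are compact; $\mathbb Q$ is not. Closed subspaces of $\mathbb Q$-free spaces are $\mathbb Q$-free, and the empty space is $\mathbb Q$-free.

**Lemma 10.** Every $Y_n$ is $\mathbb Q$-free.

*Proof.* Suppose $D\subset Y_n$ is closed in $Y_n$ and $D\cong\mathbb Q$. Let $L$ be the closure of $D$ in $K$. It is nonempty, compact, metrizable and zero-dimensional. It has no isolated points: such a point would belong to the dense subset $D$ and be isolated in $D$. So $L$ is a Cantor set. Also $L\cap Y_n=D$ is countable. But $L\cong K\times K$ contains uncountably many pairwise disjoint Cantor sets, corresponding to $\{t\}\times K$, and each of them meets $Y_n$, because $Y_n\supset B$ or $Y_n\supset K\setminus B$. So $L\cap Y_n$ is uncountable, a contradiction. $\square$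

**Lemma 11.**

- (i) $Z_m$ embeds as a closed subset in $Y_{2m}\times Y_{2m+1}$, for every $m$.
- (ii) Each $T_k$, each member of $\mathcal Y^3$ and each member of $\mathcal Y^4$ embeds as a closed subset in a member of $\mathcal Y^2$.
- (iii) Every $\mathcal Y^3$-absorber and every $\mathcal Y^4$-absorber is a $\mathcal Y^2$-absorber.

*Proof.* (i) $Y_{2m}\cap Y_{2m+1}=(B\cup Z_m)\cap((K\setminus B)\cup Z_m)=Z_m$, so $x\mapsto(x,x)$ maps $Z_m$ homeomorphically onto the closed subset $\Delta_K\cap(Y_{2m}\times Y_{2m+1})$.

(ii) $T_k\cong Z_{2k}$, and $Y_i\times Y_j\times Y_k\cong Z_m$ for an odd $m$ with $(i_m,j_m,k_m)=(i,j,k)$; apply (i). For four factors, embed the product of the first three as a closed subset in a member of $\mathcal Y^2$ and multiply by the fourth: a member of $\mathcal Y^4$ embeds as a closed subset in a member of $\mathcal Y^3$, and hence in a member of $\mathcal Y^2$.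

(iii) Conversely to (ii), a member of $\mathcal Y^2$ embeds as a closed subset in members of $\mathcal Y^3$ and $\mathcal Y^4$: fix points in the additional coordinates. Now use Lemma 5(iv). $\square$

So passing from three or four factors to two loses nothing. Passing from two to one must lose something. The first candidate for an invariant that tells $A$ from $A^2$ is $\mathbb Q$-freeness, but it is not available for $A$: by the end of Section 6, $A$ contains a closed copy of $\mathbb Q$. The weaker property that does survive the stacking is being a *countable union of closed $\mathbb Q$-free subspaces*. The next lemma supplies a test space that lacks it.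

**Lemma 12.** $\mathbb Q^\omega$ is not a countable union of closed $\mathbb Q$-free subspaces.

*Proof.* Suppose $\mathbb Q^\omega=\bigcup_kE_k$ with $E_k$ closed and $\mathbb Q$-free. For $s\in\mathbb Q^{<\omega}$ let $S(s)=\{x\in\mathbb Q^\omega:x\supset s\}$. We build $s_0=\emptyset\subsetneq s_1\subsetneq s_2\subsetneq\cdots$ with $S(s_{k+1})\cap E_k=\emptyset$. Given $s_k$, the set $S(s_k)$ contains $\{s_k{}^\frown q^\frown(0,0,\dots):q\in\mathbb Q\}$, which is closed in $\mathbb Q^\omega$ and homeomorphic to $\mathbb Q$. If $S(s_k)\subset E_k$, this would be a closed copy of $\mathbb Q$ in $E_k$; so $S(s_k)\not\subset E_k$. Pick $x\in S(s_k)\setminus E_k$. As $E_k$ is closed, some basic neighborhood of $x$ restricting only the first $\ell$ coordinates, with $\ell>|s_k|$, misses $E_k$. Let $s_{k+1}=x|\ell$; then $S(s_{k+1})$ lies in that neighborhood. The point $\bigcup_ks_k\in\mathbb Q^\omega$ lies in no $E_k$, a contradiction. $\square$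

**Why Bernstein sets.** Borel pieces could not play this role. By Hurewicz's theorem a Borel $\mathbb Q$-free subspace of $K$ is Polish, a product of two Polish spaces is Polish, and so are its closed subspaces; but $\mathbb Q$, hence also $\mathbb Q^\omega$, which has a closed copy of $\mathbb Q$, is not Polish. So no product of two Borel $\mathbb Q$-free subsets of $K$ contains $\mathbb Q^\omega$ as a closed subset, whereas $Y_0\times Y_1$ does when $T_0=\mathbb Q^\omega$, by Lemma 11(i).

## 8. $A\oplus A^2$: proof of Theorem 1

Let $\mathcal Y$ be the family (1) for $T_k=\mathbb Q^\omega$ (all $k$), let $A=A(\mathcal Y)$, and $X=A\oplus A^2$.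

**Step 1: $X^2$ is h-homogeneous, so the diagonal can be straightened.** By Lemma 6, $A$ is a $\mathcal Y$-absorber, so $A^r$ is a $\mathcal Y^r$-absorber by Lemma 5(iii). By Lemma 11(iii), $A^2,A^3,A^4$ are all $\mathcal Y^2$-absorbers. By Lemma 5(ii),
$$X^2\cong A^2\oplus A^3\oplus A^3\oplus A^4$$
is a $\mathcal Y^2$-absorber, and it is h-homogeneous by Theorem 9. The space $X$ is SMZ and has no isolated points, since $A$ and $A^2$ are absorbers. By Proposition 4, for each $z\in X$ there is a homeomorphism $h$ of $X^2$ with $h(x,x)=(x,z)$ for all $x$, so that $h(\Delta_X)=X\times\{z\}$.

**Step 2: no homeomorphism of $X$ moves a point of $A$ into $A^2$.** Suppose $f$ is a homeomorphism of $X$ onto itself with $f(a)=b$, where $a\in A$ and $b\in A^2$. Then $W=A^2\cap f(A)$ is a clopen subset of $A^2$ containing $b$, and $f^{-1}(W)$ is clopen in $A$. As $A^2$ is a $\mathcal Y^2$-absorber, $W$ contains a copy of $Y_0\times Y_1$ that is closed in $A^2$, and hence, by Lemma 11(i), a closed copy of $Z_0\cong T_0=\mathbb Q^\omega$. Pulling it back by $f$, we find a closed subset $T\cong\mathbb Q^\omega$ of $A$.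

Now $A=\bigcup_{q\in\mathbb Q}F_q$, where each fibre $F_q$ is closed in $A$ and homeomorphic to some $Y_n$, hence $\mathbb Q$-free by Lemma 10. So $T=\bigcup_q(T\cap F_q)$ is a countable union of closed subspaces, each $\mathbb Q$-free as a closed subspace of $F_q$. This contradicts Lemma 12. So $X$ is not homogeneous. $\blacksquare$

## 9. Exactly $\kappa$ orbits: proof of Theorem 2

To get many orbits we do not use different powers of one absorber. Instead we add to $\mathcal Y$ one extra space $T_k$ at a time: $T_k$ is invisible in the square, because it is already a closed subset of a member of $\mathcal Y^2$, but it is visible in the absorber itself.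

For $k\in\omega$ let $T_k\subset K$ be a $\Pi^0_{k+3}$ set that is not $\Sigma^0_{k+3}$ (Kechris, *Classical Descriptive Set Theory*, Thm 22.4); it is nonempty, since $\emptyset$ is $\Sigma^0_{k+3}$.

**Lemma 13.** $T_k$ is not a countable union of closed subspaces $E$ each of which is $\mathbb Q$-free or homeomorphic to a closed subset of some $T_l$, $l<k$.

*Proof.* Suppose it were such a union. We show that each $E$ is $\Pi^0_{k+2}$ in $K$. Each $E$ is closed in the Borel set $T_k$, hence Borel in $K$.

If $E$ is $\mathbb Q$-free, then $E$ is Polish by Hurewicz's theorem (a Borel, even coanalytic, subspace of a Polish space with no relatively closed copy of $\mathbb Q$ is Polish; Kechris, Section 21.F). So $E$ is $G_\delta$, that is, $\Pi^0_2$, in $K$, and hence $\Pi^0_{k+2}$.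

Let $E$ be homeomorphic to a closed subset $C$ of $T_l$, $l<k$. Then $C$ is the intersection of $T_l$ with a closed set, so it is $\Pi^0_\xi$ in $K$ with $\xi=l+3$. By Lavrentiev's theorem a homeomorphism $\varphi:C\to E$ extends to a homeomorphism $\varphi^*:C^*\to E^*$ between $G_\delta$ subsets of $K$. Since $C$ is $\Pi^0_\xi$ in $C^*$, its image $E$ is $\Pi^0_\xi$ in $E^*$, so $E=E^*\cap P$ with $P$ a $\Pi^0_\xi$ set in $K$. As $E^*$ is $\Pi^0_2$ and $\xi\ge2$, $E$ is $\Pi^0_{l+3}$ in $K$. Since $l+3\le k+2$, $E$ is $\Pi^0_{k+2}$.

So $T_k$ is a countable union of $\Pi^0_{k+2}$ sets, that is, $\Sigma^0_{k+3}$, a contradiction. $\square$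

**Lemma 14.** Every absorber is homogeneous.

*Proof.* Let $A$ be an absorber and $x,y\in A$. Choose strictly decreasing clopen neighborhood bases $(G_n)$ at $x$ and $(G_n')$ at $y$ with $G_0=G_0'=A$. By Theorem 9, $A$ is h-homogeneous, so there are homeomorphisms $G_n\setminus G_{n+1}\to G_n'\setminus G_{n+1}'$. Their union together with $x\mapsto y$ is a bijection of $A$. It is a homeomorphism of $A\setminus\{x\}$ onto $A\setminus\{y\}$ and maps each $G_n$ onto $G_n'$, so it is a homeomorphism of $A$. $\square$

**Proof of Theorem 2.** Let $\mathcal Y$ be the family (1) for this sequence $(T_k)$, let $\mathcal Y_k=\mathcal Y\cup\{T_k\}$, $A_k=A(\mathcal Y_k)$, and $X=\bigoplus_{k<\kappa}A_k$.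

**Step 1: straightening the diagonal.** By Lemma 5(iii), $A_k\times A_l$ is an absorber for the family $\{Y\times Y':Y\in\mathcal Y_k,Y'\in\mathcal Y_l\}$, which contains $\mathcal Y^2$. By Lemma 11(ii), $T_k$ and $T_l$ embed as closed subsets in members of $\mathcal Y^2$. So every member of this family embeds as a closed subset in a member of $\mathcal Y^2$ (no factor $T$), $\mathcal Y^3$ (one such factor) or $\mathcal Y^4$ (two such factors), and hence, by Lemma 11(ii) again, in a member of $\mathcal Y^2$. By Lemma 5(iv), $A_k\times A_l$ is a $\mathcal Y^2$-absorber. By Lemma 5(ii), so is $X^2\cong\bigoplus_{k,l<\kappa}A_k\times A_l$. It is h-homogeneous by Theorem 9. As $X$ is SMZ without isolated points, Proposition 4 gives the required homeomorphisms $h$ for each $z\in X$.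

**Step 2: at most $\kappa$ orbits.** By Lemma 14 any two points of $A_k$ are exchanged by a homeomorphism of $A_k$. Extended by the identity on the other summands, it is a homeomorphism of $X$. So each $A_k$ lies in one orbit of $X$.

**Step 3: at least $\kappa$ orbits.** Suppose a homeomorphism $f$ of $X$ maps a point of $A_k$ into $A_l$, where $l<k$; the case $l>k$ follows by taking inverses. Then $A_k\cap f^{-1}(A_l)$ is a nonempty clopen subset of $A_k$. By (b) it contains a closed copy of $T_k\in\mathcal Y_k$. Its image under $f$ is a closed subset $T\cong T_k$ of $A_l$. Now $T$ is the union of the countably many closed sets $T\cap F_q$, where $F_q$ runs through the fibres of $A_l=A(\mathcal Y_l)$. Each $F_q$ is homeomorphic to some $Y_n$, which is $\mathbb Q$-free by Lemma 10, or to $T_l$. So each $T\cap F_q$ is $\mathbb Q$-free or homeomorphic to a closed subset of $T_l$, which contradicts Lemma 13.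

So there are exactly $\kappa$ orbits, and $X$ is not homogeneous if $\kappa>1$. $\blacksquare$

## 10. Polish and $\sigma$-compact spaces: proof of Theorem 3(ii)

Among tame spaces the phenomenon disappears, because homogeneity of $X^2$ leaves only a short list of spaces $X$. By Section 2, a space homeomorphic to a topological group is rectifiable, and a rectifiable space is both homogeneous and diagonal-flexible. Homogeneity of $X$ implies that of $X^2$ (use products of homeomorphisms), and diagonal-flexibility implies homogeneity of $X^2$ by Theorem 3(i). It remains to prove: *if $X$ is a nonempty SMZ space, Polish or $\sigma$-compact, and $X^2$ is homogeneous, then $X$ is homeomorphic to a topological group.* The device throughout is that a local property of one point $x$ passes to $(x,x)$, by homogeneity to all points of $X^2$, and then to the closed subspace $\Delta_X\cong X$.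

**Case 1: $X$ has an isolated point.** Then so does $X^2$; hence $X^2$ is discrete, and so is $X$. Being separable, $X$ is countable, so it is homeomorphic to a countable discrete group. From now on $X$ has no isolated points.

**Case 2: some $x\in X$ has a compact neighborhood.** Then so does $(x,x)$; hence $X^2$ is locally compact, and so is its closed subspace $\Delta_X\cong X$. Each point of $X$ then has a compact clopen neighborhood, and a countable clopen partition refining these neighborhoods consists of compact clopen sets without isolated points, that is, of Cantor sets. So $X\cong K$ (finitely many summands) or $X\cong K\times\omega$. These are homeomorphic to the groups $(\mathbb Z/2)^\omega$ and $(\mathbb Z/2)^\omega\times\mathbb Z$. From now on no point of $X$ has a compact neighborhood.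

**Case 3: $X$ is Polish.** A nonempty zero-dimensional Polish space in which no point has a compact neighborhood is homeomorphic to $\omega^\omega$ (Alexandroff–Urysohn), and $\omega^\omega\cong\mathbb Z^\omega$ is homeomorphic to a group.

**Case 4: $X$ is $\sigma$-compact and some $x\in X$ has a countable neighborhood.** Then so does $(x,x)$; hence $X^2$, and so $X\cong\Delta_X$, is locally countable. Being Lindelöf, $X$ is countable. As it has no isolated points, $X\cong\mathbb Q$ (Sierpiński; see the end of Section 6), a group.

**Case 5: $X$ is $\sigma$-compact and no point has a countable neighborhood.** Then $X\cong\mathbb Q\times K$ (Alexandroff–Urysohn), which is homeomorphic to the group $\mathbb Q\times(\mathbb Z/2)^\omega$. This also follows from Theorem 9, since $X$ and $\mathbb Q\times K$ are $\{K\}$-absorbers. For $\mathbb Q\times K$ this is an example in Section 5. For $X$, write $X=\bigcup_nC_n$ with $C_n$ compact. Each $C_n$ is closed, is nowhere dense because no point has a compact neighborhood, and embeds in $K$ as a closed subset; so (a) holds. A nonempty open set contains a nonempty clopen set $O$, which is uncountable and the union of the compact sets $O\cap C_n$.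 One of these is uncountable, so it contains a Cantor set by the Cantor–Bendixson theorem, and this Cantor set is closed and nowhere dense in $X$; so (b) holds.

These cases exhaust all possibilities, which proves Theorem 3(ii). $\blacksquare$
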